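# A keyhole curve that blows up under the area-preserving curvature flow

## 1. Circles, stadiums, convex curves and facing walls

Take a smooth closed curve in the plane and let every point move in the normal direction with speed "curvature minus average curvature". In symbols,
$$V(t)=\kappa(t)-\frac1{|\Gamma(t)|}\int_{\Gamma(t)}\kappa(t)\,ds ,\tag{1.1}$$
where $|\Gamma(t)|$ is the length, $s$ is arc length, $V$ is the velocity along a locally chosen unit normal $n$, and $\kappa>0$ where the curve bends toward $n$. Replacing $n$ by $-n$ changes the sign of all terms, so the law does not depend on the choice. This is the averaged, or area-preserving, mean curvature flow.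

Suppose that the initial curve is embedded. Can the curvature become infinite in finite time? The flow decreases length. As long as the curve is embedded, the flow keeps the enclosed area fixed. Among curves of given area the circle is shortest. So the first guess is: no, an embedded curve stays smooth and is rounded off. Let us test this guess by hand. We orient an embedded curve counterclockwise and use the inner normal. Then $\int\kappa\,ds=2\pi$, and the average in (1.1) is $h=2\pi/L$, with $L$ the length.

*The circle.* For radius $r$, $\kappa=1/r$ and $h=2\pi/(2\pi r)=1/r$, so $V=0$ and the circle does not move.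

*Near the unit circle.* Write the curve in polar form as $r=1+\epsilon g(\varphi,t)$ and keep first-order terms. Then $\kappa=1-\epsilon(g+g_{\varphi\varphi})$ and $L=2\pi+\epsilon\int_0^{2\pi} g\,d\varphi$. So $h=1-\epsilon\bar g$, where $\bar g$ is the mean of $g$, and the inner normal velocity is $-\epsilon g_t$. The linearized law is
$$g_t=g_{\varphi\varphi}+g-\bar g .$$
The mode $\cos n\varphi$ with $n\ge1$ is multiplied by $e^{(1-n^2)t}$. It decays for $n\ge2$ and is constant for $n=1$ (a translation). The constant mode is constant too (a change of area). This agrees with the guess.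

*Strictly convex curves stay strictly convex.* We shall derive $\kappa_t=\kappa_{ss}+\kappa^2(\kappa-h)$ and $h\le\sqrt{\pi/A}$, with $A$ the initial area (Facts 1 and 2 below). Let $m(t)=\min\kappa$. At a minimum point $\kappa_{ss}\ge0$. So, while $m>0$, we have $m'\ge m^2(m-h)\ge-hm^2$ for almost every $t$, that is, $(1/m)'\le h\le\sqrt{\pi/A}$. Hence $1/m(t)\le 1/m(0)+t\sqrt{\pi/A}$, and $m$ cannot reach $0$ in finite time.

*The stadium.* Two half circles of radius $1$ are joined by two segments of length $\ell$. (The curve is only $C^{1,1}$, but we look only at the initial velocity.) Here $h=2\pi/(2\pi+2\ell)<1$. The caps have $V=1-h>0$ and move inward, and the flat sides have $V=-h$ and move outward. Again the curve is being rounded.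

Now look at the flat sides once more. A flat piece of the boundary moves outward with speed $h$, whatever lies on the other side. Cut a thin slit of width $2d$ into a large domain. Its two walls are flat boundary pieces that face each other across the exterior. While they are flat, each advances with speed $h$, so they meet after time $d/h$. The law depends on the curve only through curvature and $L$, so the walls do not notice the meeting and pass through each other. The curve is then immersed and no longer embedded. A self-intersection is not a singularity, and the flow is continued in the class of immersed curves. But now the curve may contain a loop, and loops are dangerous. So the question is real: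

**Conjecture.** There are smooth embedded curves in $\mathbb R^2$ which, under the averaged mean curvature flow, develop in finite time a singularity where the curvature becomes infinite. Precisely: there is a smooth closed embedded curve $\Gamma_0$ whose smooth solution $\Gamma(t)$, taken as an immersed solution, has maximal existence interval $[0,T)$ with $T<\infty$ and satisfies $\limsup_{t\to T}\sup_{\Gamma(t)}|\kappa(t)|=\infty$.

It is posed in "A Singular Example for the Averaged Mean Curvature Flow". The first guess is wrong and the conjecture is true. These notes prove it in the following stronger form. For an embedded curve, $L$ is the length and $A$ the enclosed area. Embedded curves are oriented counterclockwise, and $\kappa$ is taken with respect to the inner normal. "$C^2$-open" means open in the set of smooth embedded closed curves, with respect to $C^2$-closeness of parametrizations.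

**Theorem.** For every $\varepsilon\in(0,1)$ there is a nonempty $C^2$-open set $\mathcal U_\varepsilon$ of smooth embedded closed curves such that every $\Gamma_0\in\mathcal U_\varepsilon$ satisfies

(a) $L^2\le(1+\varepsilon)\,4\pi A$;

(b) $\int_I\kappa\,ds\ge-\pi-\varepsilon$ for every subarc $I\subset\Gamma_0$;

(c) the solution $\Gamma(t)$ has maximal time $T\le\varepsilon A$ (so $T<\infty$) and $\limsup_{t\to T}\sup_{\Gamma(t)}|\kappa|=\infty$;

(d) in fact $M(t)=\max_{\Gamma(t)}|\kappa|\to\infty$ and $\liminf_{t\to T}M(t)\sqrt{2(T-t)}\ge1$.

Item (a) says that the curve is nearly isoperimetric. For (b), compare: a convex curve has $\int_I\kappa\,ds\ge0$ for all $I$, and the boundary of a straight slit with parallel walls makes one U-turn, with $\int\kappa\,ds=-\pi$ over the turn. So (b) says that the curve bends back only slightly more than a plain slit does.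

## 2. A clockwise loop loses area at rate more than $\pi$

Suppose that the walls have crossed and that what is left of the slit is a simple loop: an arc of the curve that runs clockwise from a transversal crossing point back to it. Then $N$, the left normal of the travel direction, is the outward normal of the loop, so as long as this picture persists
$$\frac{d}{dt}\,\text{area}=\int_{\text{loop}}(\kappa-h)\,ds .$$
(The moving corner contributes nothing: if the loop is parametrized on a fixed interval, both ends have the velocity of the corner, and the boundary terms in the derivative of $\frac12\int x\,dy-y\,dx$ cancel.) By the turning theorem for a simple closed curve with one corner, $\int\kappa\,ds=-2\pi+\alpha$ with some $\alpha\in(-\pi,\pi)$. Hence the area decreases at a rate greater than $\pi$. As a check, a round hole of radius $r$ traversed clockwise has $\kappa=-1/r$ and $r'=-1/r-h$, so $(\pi r^2)'=-2\pi-h\cdot2\pi r$, as the formula without a corner predicts. A loop of small area that survives as a loop must therefore die soon, and it cannot die smoothly.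

The sensible first attempt is to take a plain thin slit, wait until its walls cross, and watch the loop at its end. The attempt breaks down before the crossing. If the slit of width $2d$ ends in a half circle of radius $d$, the curvature there is $-1/d$, and the end moves toward the mouth of the slit with speed $1/d+h$. At this speed it would run through a slit of length $4$ in time less than $4d$. The flat walls need time $d/h$, and for $h\le\frac1{32}$ this is at least $32d$. On these rates the slit retracts before its walls can meet, and there is no loop.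

What is missing is an anchor. A disc of radius $\rho$ that misses the curve keeps a disc around its center free for a time comparable to $\rho^2$ (Fact 5). This time does not depend on the slit width. So we end the slit in a small round hole of radius $\rho$, with $\rho^2$ much larger than $d/h$. Then the end of the slit is still inside the hole when the walls have crossed. From then on the crossing itself blocks the way out. The area of the hole is of order $\rho^2$, so the hole should be exhausted within a time of order $\rho^2$. To get a contradiction, the crossing must persist up to a time $t_1$ that is fixed before $\rho$ and $d$ are chosen. Unit discs above and below the slit will guarantee this. The order of choices is therefore: first the size of the domain, which fixes a lower bound $h_0$ for $h$; then $t_1$; then $\rho$; then the slit width.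

The argument is by contradiction. We assume that the flow is smooth up to $t_1$, show that the loop keeps its structure up to $t_1$, and find that its area would be negative. We never need to know where or how the singularity forms.

## 3. Evolution equations, continuation, zeros of $x_s$, and avoided discs

We use short-time existence and uniqueness for smooth immersed closed initial curves, which the question presupposes. Let $\Gamma_0$ be embedded and counterclockwise. After a tangential reparametrization the solution is a smooth map $X:S^1\times[0,T)\to\mathbb R^2$ with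
$$X_t=(\kappa-h)N,\qquad X_s=(\cos\theta,\sin\theta),\qquad N=(-\sin\theta,\cos\theta).\tag{3.1}$$
The rotation index is constant in time, so $\int\kappa\,ds=2\pi$ for all $t$, even after the curve has lost embeddedness, and $h(t)=2\pi/L(t)$. We write $v=|X_\sigma|$ and $\partial_s=v^{-1}\partial_\sigma$.

Several times we differentiate a minimum. Let $F$ be smooth on $S^1\times[0,T')$ and $m(t)=\min F(\cdot,t)$. Then $m$ is locally Lipschitz. If $m$ is differentiable at $t>0$ and $\sigma$ is a minimum point of $F(\cdot,t)$, then $\tau\mapsto F(\sigma,\tau)-m(\tau)$ is nonnegative and vanishes at $\tau=t$, so $m'(t)=F_t(\sigma,t)$. The same holds for maxima.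

**Fact 1 (evolution equations).** One has
$$v_t=-\kappa(\kappa-h)v,\qquad[\partial_t,\partial_s]=\kappa(\kappa-h)\partial_s,\tag{3.2}$$
$$\theta_t=\kappa_s,\qquad\kappa_t=\kappa_{ss}+\kappa^2(\kappa-h),\tag{3.3}$$
and $f:=x_s=\cos\theta$ satisfies
$$f_t=f_{ss}+\kappa^2f.\tag{3.4}$$

Since $N_s=-\kappa X_s$, we get $v_t=\langle X_{t\sigma},X_s\rangle=(\kappa-h)\langle N_\sigma,X_s\rangle=-\kappa(\kappa-h)v$, and $[\partial_t,\partial_s]=(v^{-1})_t\,\partial_\sigma=\kappa(\kappa-h)\partial_s$. Next,
$$\partial_tX_s=\partial_s\big((\kappa-h)N\big)+\kappa(\kappa-h)X_s=\kappa_sN-\kappa(\kappa-h)X_s+\kappa(\kappa-h)X_s=\kappa_sN,$$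
so $\theta_t=\kappa_s$. Then $\kappa_t=\partial_t\theta_s=\partial_s\theta_t+\kappa(\kappa-h)\theta_s=\kappa_{ss}+\kappa^2(\kappa-h)$. Finally, $f_t=-\sin\theta\,\kappa_s$ and $f_{ss}=(-\kappa\sin\theta)_s=-\kappa_s\sin\theta-\kappa^2\cos\theta$, which gives (3.4).

**Fact 2 (bounds for $h$).** $L$ is nonincreasing, and $L(t)^2\ge4\pi A$ for all $t$, where $A$ is the area enclosed by $\Gamma_0$. So $h\le\sqrt{\pi/A}$. If $A>\pi$ and $L(0)<2\pi/h_0$, then $h_0<h(t)\le1$ on $[0,T)$.

By (3.2), $L'=-\int\kappa(\kappa-h)\,ds=-\int\kappa^2\,ds+4\pi^2/L\le0$, because $4\pi^2=(\int\kappa\,ds)^2\le L\int\kappa^2\,ds$. The signed area $\frac12\int(x\,dy-y\,dx)$ makes sense for every closed curve and counts regions with winding number. For example, a circle of radius $r$ traversed twice counterclockwise has signed area $2\pi r^2$. Its derivative is $\int\langle X_t,-N\rangle ds=-\int(\kappa-h)\,ds=-2\pi+hL=0$. At $t=0$ it equals $A$, hence it equals $A$ for all $t$.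

The isoperimetric inequality holds for the signed area of any closed curve (Hurwitz). Parametrize the curve with constant speed $L/2\pi$ on $[0,2\pi]$ and write $x+iy=z=\sum c_ne^{in\sigma}$. Then $\frac{L^2}{2\pi}=\int_0^{2\pi}|z'|^2d\sigma=2\pi\sum n^2|c_n|^2$, and the signed area is $\frac12\operatorname{Im}\int_0^{2\pi}\bar zz'\,d\sigma=\pi\sum n|c_n|^2$. So $L^2-4\pi A=4\pi^2\sum(n^2-n)|c_n|^2\ge0$. Thus $h=2\pi/L\le\sqrt{\pi/A}$, which is at most $1$ if $A>\pi$, and $h(t)=2\pi/L(t)\ge2\pi/L(0)>h_0$.

**Fact 3 (continuation).** If $T<\infty$, then $\limsup_{t\to T}\max|\kappa|=\infty$.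

Suppose $|\kappa|\le C$ on $[0,T)$. By Fact 2, $h$ is bounded. Put $\kappa_m=\partial_s^m\kappa$. We claim that for $m\ge1$
$$\partial_t\kappa_m=\partial_s^2\kappa_m+p_m(\kappa,h)\,\kappa_m+Q_m(\kappa,\dots,\kappa_{m-1},h)$$
with polynomials $p_m,Q_m$. For $m=1$, (3.2) and (3.3) give $\partial_t\kappa_s=\partial_s\kappa_t+\kappa(\kappa-h)\kappa_s$, which is the claim with $p_1=3\kappa^2-2h\kappa+\kappa(\kappa-h)$ and $Q_1=0$. If the claim holds for $m$, then $\partial_t\kappa_{m+1}=\partial_s\partial_t\kappa_m+\kappa(\kappa-h)\kappa_{m+1}$ gives it for $m+1$, with $p_{m+1}=p_m+\kappa(\kappa-h)$ and $Q_{m+1}=(\partial_sp_m)\kappa_m+\partial_sQ_m$. The latter involves only $\kappa,\dots,\kappa_m,h$. If $\kappa,\dots,\kappa_{m-1}$ are bounded, then at a point where $|\kappa_m|$ is maximal the second-derivative term has the good sign, and $\frac{d}{dt}\max|\kappa_m|\le C_m(\max|\kappa_m|+1)$ for a.e. $t$. So $\kappa_m$ is bounded on the finite interval $[0,T)$. By induction all $\kappa_m$ are bounded.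

From $(\log v)_t=-\kappa(\kappa-h)$, $v$ is bounded above and away from $0$. Since $\partial_\sigma=v\partial_s$, the function $\partial_\sigma^j(\kappa(\kappa-h))$ is a polynomial in $v,\dots,\partial_\sigma^{j-1}v$, the $\kappa_i$ and $h$. Integrating in $t$ bounds $\partial_\sigma^j\log v$, inductively in $j$. As $X_\sigma=v(\cos\theta,\sin\theta)$, $\theta_\sigma=v\kappa$, and $X_t$ is bounded, all $\sigma$-derivatives of $X$, and $X$ itself, are bounded. All time derivatives, including those of $h=2\pi/L$, are expressed through these by the equation, so they are bounded too. Hence $X$ extends smoothly to $S^1\times[0,T]$, and $X(\cdot,T)$ is an immersion because $v$ is bounded below. Restart the flow from $X(\cdot,T)$. The two pieces fit together smoothly, because all time derivatives at $T$, from either side, are given by the same expressions in the spatial derivatives at $T$. So the solution extends beyond $T$, which contradicts maximality.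

**Fact 4 (zeros of solutions of parabolic equations).** Let $f$ solve $f_t=af_{\sigma\sigma}+bf_\sigma+cf$ on $S^1\times[0,T']$ with smooth coefficients, $a>0$, and $f(\cdot,t)\not\equiv0$ for every $t$. Then the number $z(t)$ of zeros of $f(\cdot,t)$ is finite and nonincreasing for $t>0$. If $f(\cdot,t')$, $0<t'<T'$, has a multiple zero, then $z(t_1)>z(t_2)$ whenever $t_1<t'<t_2$.

This is from S. Angenent, *The zero set of a solution of a parabolic equation*, J. reine angew. Math. 390 (1988). For example, $f=e^{-1}+e^{-t}\cos\sigma$ solves $f_t=f_{\sigma\sigma}$ on $S^1=\mathbb R/2\pi\mathbb Z$. It has two zeros for $0\le t<1$, one double zero $\sigma=\pi$ at $t=1$, and none for $t>1$.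

We apply it to $f=x_s$. By (3.4) and $f_{ss}=v^{-2}f_{\sigma\sigma}-v^{-3}v_\sigma f_\sigma$, the equation has the required form. The function $x_s$ is not identically zero on a closed immersed curve: otherwise $x$ would be constant and $y_s$ would be constantly $1$ or $-1$, and the curve could not close. If $f(\cdot,0)$ has exactly four zeros, all simple, then $z(t)=4$ for small $t$ by the implicit function theorem, so $z(t)\le4$ for all $t\in[0,T)$. The zeros of $x_s$ are the vertical tangents; a circle has two of them, our curves will have four.

**Fact 5 (avoided discs).** Assume $h\le1$. If $0<d_0\le1$ and $\operatorname{dist}(q,\Gamma_0)\ge d_0$, then $\operatorname{dist}(q,\Gamma(t))^2\ge d_0^2-4t$ as long as the right side is $\ge0$.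

Let $F=|X-q|^2$. Then $F_{ss}=2+2\kappa\langle X-q,N\rangle$ and $F_t=2(\kappa-h)\langle X-q,N\rangle=F_{ss}-2-2h\langle X-q,N\rangle$. For $m(t)=\min F(\cdot,t)$ we have, for a.e. $t$, $m'(t)=F_t$ at a minimum point, where $F_{ss}\ge0$. So $m'\ge-2-2\sqrt m$ a.e., and $m'\ge-4$ for a.e. $t$ with $m(t)\le1$. Suppose $m(t)<d_0^2-4t$ for some such $t$. Since $m(0)\ge d_0^2$, there is a last time $t'<t$ with $m(t')=d_0^2-4t'$. On $(t',t)$ we have $m<d_0^2\le1$, so $m(\tau)+4\tau$ is nondecreasing there, and $m(t)+4t\ge m(t')+4t'=d_0^2$. This is a contradiction.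

## 4. The class of keyhole curves

Here is the picture. A large round domain has a slit along the $x$-axis, open to the right, that ends on the left in a small hole. Walk around the boundary counterclockwise, starting at the left end $b$ of the hole. We go right along the upper wall of the slit to the upper lip $c_+$, back over the top of the domain to its leftmost point $a$, along the bottom to the lower lip $c_-$, and back left along the lower wall to $b$. At $b$ the travel direction is straight up, the domain lies to the left of $b$, and the hole to the right.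

Let $h_0\in(0,\frac1{32}]$, $t_1\in(0,h_0/40]$, $\rho,\delta\in(0,\frac1{10})$ with
$$t_0:=\frac{8\delta}{h_0}<\min\Big\{\frac{\rho^2}{16},\frac{t_1}2\Big\}.\tag{4.1}$$
The parameter $\delta$ measures the slit width, $\rho$ the size of the hole, and by time $t_0$ the walls will have crossed.

**Definition (keyhole curves).** A smooth embedded closed curve $\Gamma_0$ belongs to $\mathcal K=\mathcal K(h_0,t_1,\rho,\delta)$ if the following conditions hold.

* (K1) $L<2\pi/h_0$ and $A>\pi$.
* (K2) The function $x$ on $\Gamma_0$ has exactly four critical points, all nondegenerate, in counterclockwise order $b,c_+,a,c_-$. The points $a,b$ are local minima and $c_\pm$ local maxima, with $-3<x_b<-2$, $x_a<-3$, $x_{c_\pm}>2$. The unit tangent at $b$ is $(0,1)$. Thus the arcs $bc_+$, $c_-b$ are graphs of functions $u_+,u_-$ over $[x_b,x_{c_+}]$, $[x_b,x_{c_-}]$, and the arcs $c_+a$, $ac_-$ are graphs of $w_+,w_-$ over $[x_a,x_{c_+}]$, $[x_a,x_{c_-}]$.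
* (K3) On $[-2,2]$: $|u_\pm|<2\delta$, $w_+>3$, $w_-<-3$.
* (K4) There is $q_h=(x_h,y_h)$ with $x_b<x_h<-2$, $u_-(x_h)<y_h<u_+(x_h)$, $\operatorname{dist}(q_h,\Gamma_0)>\rho/2$.
* (K5) $\int_{x_b}^0(u_+-u_-)\,dx<t_1$.

An explicit example, made of circular arcs and then smoothed, is built in Sections 6 and 7.

*These conditions are $C^2$-open.* Under a $C^2$-small perturbation, $L$ and $A$ change little. Away from small neighborhoods of the four critical points $|x_\sigma|$ is bounded below, and inside them $|x_{\sigma\sigma}|$ is bounded below. So each neighborhood keeps exactly one critical point, nondegenerate, of the same type and close to the old one, and no new ones appear. The tangent at $b$ is vertical, and its sign is locally constant. The graphs $u_\pm,w_\pm$ depend continuously on the curve, uniformly on compact subsets of the open domains, and they are locally uniformly bounded, so the integral in (K5) is continuous as well. Hence all remaining conditions are strict inequalities between quantities that depend continuously on the curve.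

**Proposition.** If $\Gamma_0\in\mathcal K(h_0,t_1,\rho,\delta)$, then $T\le t_1$.

## 5. A keyhole flow cannot be smooth up to time $t_1$

We prove the Proposition. Suppose $T>t_1$ (with $T=\infty$ allowed). By (K1) and Fact 2, $h_0<h\le1$. Note that $t_1\le\frac1{1280}$.

**Four avoided discs.** We first record what keeps the large-scale shape in place. The closed unit discs around the four points $(\pm1,\pm(1+2\delta))$ lie in $\{|x|\le2,\ 2\delta\le|y|\le2+2\delta\}$, and $2+2\delta<3$. By (K2) every point of $\Gamma_0$ with $|x|\le2$ lies on one of the four graphs, so by (K3) the discs are disjoint from $\Gamma_0$. Fact 5 with $d_0=1$ gives, for $t\le t_1$,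
$$\operatorname{dist}\big((\pm1,\pm(1+2\delta)),\Gamma(t)\big)\ge\sqrt{1-4t}\ge1-4t\ge\tfrac12.\tag{5.1}$$

**The time $t^*$.** By Fact 4 and (K2), $f=x_s$ has $z(t)\le4$ zeros for all $t$. Let $t^*$ be the supremum of all $t\in[0,t_1]$ such that on $[0,t]$ the function $f$ has exactly four zeros, all simple (they then move smoothly from $b,c_+,a,c_-$, and we keep these names), and
$$x_b<0,\qquad x_{c_\pm}>1,\qquad x_a<-1.\tag{5.2}$$
These conditions are open in $t$ and true at $t=0$, so $t^*>0$. Steps 1 to 3 work on $[0,t^*)$. Step 4 shows that $t^*=t_1$, and Step 5 derives the contradiction.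

**Graphs.** This paragraph sets up the functions that we estimate. Let $J$ be a time interval on which $f$ has exactly four zeros, all simple. The sign of $f$ alternates on the four complementary arcs, with $f>0$ on $bc_+$. So the four arcs are graphs of functions $u_\pm,w_\pm$ of $x$. They are smooth in $(x,t)$ for $x$ strictly between the endpoints, by the implicit function theorem. They are also jointly continuous in $(x,t)$ up to the endpoints. Indeed, let $(x_n,t_n)\to(x,t)$ in the closed domain. The corresponding parameters $\sigma_n$ accumulate only at points of the closed arc at time $t$ with abscissa $x$. There is only one such point, because $x$ is strictly monotone along the arc.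

The unit tangent at $b$ is vertical, hence equal to $(0,1)$ for all $t\in J$ by continuity. On the arc $c_-bc_+$ take the continuous angle $\theta$ with $\theta(b)=\frac\pi2$. Since $\cos\theta>0$ on the open arc $bc_+$ and $\cos\theta<0$ on the open arc $c_-b$, we have $\theta\in(-\frac\pi2,\frac\pi2)$ on the former and $\theta\in(\frac\pi2,\frac{3\pi}2)$ on the latter. On $bc_+$ we travel to the right, so $N=(-u_{+,x},1)/\sqrt{1+u_{+,x}^2}$, the normal velocity is $u_{+,t}/\sqrt{1+u_{+,x}^2}$, and $\kappa=u_{+,xx}/(1+u_{+,x}^2)^{3/2}$. On $c_-b$ we travel to the left, and all three change sign. Therefore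
$$u_{+,t}=\frac{u_{+,xx}}{1+u_{+,x}^2}-h\sqrt{1+u_{+,x}^2},\qquad u_{-,t}=\frac{u_{-,xx}}{1+u_{-,x}^2}+h\sqrt{1+u_{-,x}^2}.\tag{5.3}$$
At $b$ we have $0<f_s=-\kappa\sin\theta=-\kappa$ and $N=(-1,0)$. Since $x_\sigma=0$ there,
$$\dot x_b=h-\kappa>0.\tag{5.4}$$
So $x_b$ is increasing: the end of the hole always moves toward the mouth of the slit.

**Step 1 (control on the lines $x=\pm1$).** We turn (5.1) into boundary values for a barrier. Let $t<t^*$. The functions $u_+(1,t)$ and $w_+(1,t)$ are continuous in $t$. At $t=0$ they lie below, respectively above, the disc centered at $(1,1+2\delta)$. By (5.1) their distance from $1+2\delta$ stays at least $1-4t>0$, so they stay on their side. The same holds for $u_-,w_-$ and the lower disc. At $x=-1$ the argument applies to $w_\pm$, since $x_a<-1<x_{c_\pm}$. It applies to $u_\pm$ for those $t$ with $x_b(t)\le-1$, which form an initial time interval because $x_b$ is increasing. As $2+2\delta-4t\ge\frac32$, we obtain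
$$u_+(\pm1,t)\le2\delta+4t,\quad u_-(\pm1,t)\ge-2\delta-4t,\quad w_+(\pm1,t)\ge\tfrac32,\quad w_-(\pm1,t)\le-\tfrac32,\tag{5.5}$$
where the bounds for $u_\pm(-1,t)$ are claimed only when $x_b(t)\le-1$. Since $4t\le\frac1{10}$ and $2\delta\le\frac15$, we get $w_+(1,t)-u_+(1,t)\ge1$ and $u_-(1,t)-w_-(1,t)\ge1$.

**Step 2 (a barrier that forces the walls to cross).** The walls may rise at $x=\pm1$, but near $x=0$ they must come down. Let
$$\varphi(x,t)=2\delta-\tfrac{h_0}2t+5tx^2 .$$
*Claim: for $t<t^*$, $u_+\le\varphi$ and $u_-\ge-\varphi$ on $\{x\in[-1,1],\ x\ge x_b(t)\}$.*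

By (5.3), $-u_-$ satisfies the same equation as $u_+$. Its initial and boundary bounds are the same. Along the arc leaving $b$ toward $c_-$, $-y$ increases initially and $x$ runs from $x_b$ to $x_{c_-}>1$. So the argument below for $u_+$ applies verbatim to $-u_-$.

First, $\varphi$ is a strict supersolution: for $|x|\le1$ and $t\le t_1$ we have $10t\le h_0/4$, hence
$$\frac{\varphi_{xx}}{1+\varphi_x^2}-h\sqrt{1+\varphi_x^2}\le10t-h_0<-\frac{h_0}2\le\varphi_t.\tag{5.6}$$
Fix $S<t^*$ and $\gamma>0$. Let $E$ be the set of $(\sigma,t)$ with $0\le t\le S$, $\sigma$ on the closed arc $bc_+$ at time $t$, and $-1\le x\le1$. It is compact. Each time slice is a nondegenerate interval of $\sigma$, because $x$ increases along the arc from $x_b<0$ to $x_{c_+}>1$. Let $g=y-\varphi(x,t)-\gamma$ on $E$. At $t=0$, $g<0$ by (K3). Suppose $g\ge0$ somewhere in $E$. By compactness there is a smallest time $\hat t>0$ at which this happens. Let $\hat\sigma$ be a maximum point of $g(\cdot,\hat t)$ on the slice, so $g(\hat\sigma,\hat t)\ge0$, and let $\hat x=x(\hat\sigma,\hat t)$. We exclude the boundary of the slice.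

* If $\hat x=\pm1$, then (5.5) gives $g\le2\delta+4\hat t-\varphi(\pm1,\hat t)-\gamma=(\frac{h_0}2-1)\hat t-\gamma<0$, which is impossible. (If $\hat x=-1$, then $x_b(\hat t)\le-1$, so (5.5) is available.)
* If $|\hat x|<1$ and $\hat\sigma=\sigma_b$, then $x_\sigma=0$ and $y_\sigma>0$ there, so $g_\sigma>0$. As $\sigma_b$ is the initial endpoint of the slice, $g$ is larger a little further along the slice, and $\sigma_b$ is not a maximum point.
* $\hat\sigma\ne\sigma_{c_+}$, since $x_{c_+}>1$.

So $|\hat x|<1$ and $x_b(\hat t)<\hat x<x_{c_+}(\hat t)$. These inequalities are open, so $(\hat x,t)$ lies in the graph region for $t<\hat t$ close to $\hat t$, and there $u_+(\hat x,t)-\varphi(\hat x,t)-\gamma<0$ by minimality of $\hat t$. Letting $t\uparrow\hat t$, the value at $\hat t$ is $\le0$, hence it is $0$, and $u_{+,t}\ge\varphi_t$ at $(\hat x,\hat t)$. Since $u_+(\cdot,\hat t)-\varphi(\cdot,\hat t)$ has a local maximum at $\hat x$, also $u_{+,x}=\varphi_x$ and $u_{+,xx}\le\varphi_{xx}$ there. By (5.3) and (5.6),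
$$u_{+,t}\le\frac{\varphi_{xx}}{1+\varphi_x^2}-h\sqrt{1+\varphi_x^2}<\varphi_t ,$$
a contradiction. So $g<0$ on $E$. Let $\gamma\to0$ and $S\uparrow t^*$.

**Step 3 (the end of the hole stays away from $x=0$).** We must exclude the retraction that ruins the plain slit. Before $t_0$ the hole does this, and after $t_0$ the crossing does it.

(i) *$x_b(t)<x_h$ for all $t<t^*$ with $t\le t_0$.* Otherwise let $\hat t>0$ be the first time with $x_b=x_h$; then $\hat t\le t_0$ and $\hat t<t^*$. For $t<\hat t$ the values $u_\pm(x_h,t)$ are defined and continuous in $t$. By Fact 5 with $d_0=\rho/2$ and (4.1),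
$$\operatorname{dist}(q_h,\Gamma(t))\ge\sqrt{\rho^2/4-4t}\ge c:=\sqrt{\rho^2/4-4t_0}>0 .$$
By (K4), $u_+(x_h,t)-y_h$ and $y_h-u_-(x_h,t)$ are positive at $t=0$. Their absolute values stay $\ge c$, so both stay $\ge c$, and $u_+(x_h,t)-u_-(x_h,t)\ge2c$. But as $t\uparrow\hat t$, joint continuity up to the endpoint gives $u_\pm(x_h,t)\to y_b(\hat t)$. This is a contradiction.

(ii) *For $t_0\le t<t^*$: either $x_b<-1$ or $x_b\le-\sqrt{h_0/20}$.* If $x_b\ge-1$, Step 2 at $x=x_b$ gives $-\varphi(x_b,t)\le y_b\le\varphi(x_b,t)$, so $\varphi(x_b,t)\ge0$. By (4.1), $2\delta=h_0t_0/4\le h_0t/4$. Hence $5tx_b^2\ge\frac{h_0}2t-\frac{h_0}4t=\frac{h_0}4t$, and as $x_b<0$ we get $x_b\le-\sqrt{h_0/20}$.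

Since $x_h<-2$, (i) and (ii) together give $x_b(t)\le-\mu$ on $[0,t^*)$, with $\mu:=\min\{1,\sqrt{h_0/20}\}>0$.

**Step 4 ($t^*=t_1$, and the structure holds on $[0,t_1]$).** We show that none of the conditions that define $t^*$ can fail at $t^*$. Let $t_n\uparrow t^*$; recall that $t^*\le t_1<T$, so the flow is smooth past $t^*$. After passing to a subsequence, the four zeros converge in $S^1$ to zeros of $f(\cdot,t^*)$. In the limit, $x_b\le-\mu$, $x_{c_\pm}\ge1$ and $x_a\le-1$, so the limits of $a$ and $b$ differ from those of $c_\pm$. If the limits of $a$ and $b$ coincided, then, along a subsequence, one of the two arcs between $a$ and $b$ would shrink to this point. By the cyclic order $b,c_+,a,c_-$ that arc contains $c_+$ or $c_-$, whose limit would coincide with it too. This is excluded. The same argument applies to $c_+$ and $c_-$. So the four limits are distinct, and as $z(t^*)\le4$, they are all the zeros of $f(\cdot,t^*)$.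

On each complementary arc $f(\cdot,t^*)$ inherits a weak sign from the times $t_n$ and has no zeros, so its signs there are strict, and they alternate. Sign changes persist for a short time, so $z(t)\ge4$ for $t$ slightly larger than $t^*$, while $z(t_n)=4$. By Fact 4 a multiple zero at time $t^*$ would force $z(t_n)>z(t)$. So there is none, and $f(\cdot,t^*)$ has exactly four zeros, all simple. The description under "Graphs" is therefore valid on $[0,t^*]$.

If $x_{c_+}(t^*)=1$, joint continuity gives $u_+(1,t),w_+(1,t)\to y_{c_+}(t^*)$ as $t\uparrow t^*$, contradicting $w_+(1,t)-u_+(1,t)\ge1$. The same argument excludes $x_{c_-}(t^*)=1$. If $x_a(t^*)=-1$, then $w_\pm(-1,t)\to y_a(t^*)$, contradicting $w_+(-1,t)-w_-(-1,t)\ge3$. Finally, $x_b(t^*)\le-\mu<0$. So (5.2) holds at $t^*$. If $t^*<t_1$, openness would extend the structure past $t^*$, against the definition of $t^*$. Hence $t^*=t_1$, and the structure and (by continuity) the conclusions of Steps 1 to 3 hold on $[0,t_1]$.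

**Step 5 (the hole loses area at rate at least $\pi$).** We now make the loop computation of Section 2 rigorous, without assuming anything about how the walls cross. For $t\in[0,t_1]$ let $D=u_+-u_-$ on $[x_b,0]$, let $\Theta=\arctan u_{+,x}-\arctan u_{-,x}$ on $(x_b,0]$, and let
$$W(t)=\int_{x_b}^0D^+\,dx .$$
$D$ vanishes at $x_b$. Since $u_{xx}/(1+u_x^2)=(\arctan u_x)_x$, (5.3) gives
$$D_t\le\Theta_x.\tag{5.7}$$
Moreover $D_x\Theta\ge0$, because $\arctan$ is increasing, and $|\Theta|<\pi$ for $x>x_b$. As $x\downarrow x_b$ one has $\Theta\to\pi$; at a place where $D$ changes from positive to negative, $\Theta\le0$. So formally $W'\le[\Theta]\le-\pi$. To justify this we need uniformity near $b$ and a smooth replacement for $D^+$.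

*Near $b$.* Fix $\eta\in(0,1)$. On the arc $bc_+$, $\arctan u_{+,x}=\theta$; on $c_-b$, $\arctan u_{-,x}=\theta-\pi$. Since $\theta=\frac\pi2$ at $b$ and $\sigma_b(t)$ is continuous on $[0,t_1]$, uniform continuity gives $\eta'>0$ with $|\theta-\frac\pi2|\le\frac\eta2$ for $|\sigma-\sigma_b(t)|\le\eta'$ and $t\in[0,t_1]$. We take $\eta'$ smaller than the distance from $\sigma_b(t)$ to the other zeros of $f$, for all $t\in[0,t_1]$. The continuous functions $x(\sigma_b(t)\pm\eta',t)-x_b(t)$ are positive, so they have a positive minimum over $[0,t_1]$. Let $r\in(0,\mu)$ be smaller than this minimum. By monotonicity of $x$ on the two arcs, points of $u_\pm$ over $(x_b,x_b+r]$ have parameters within $\eta'$ of $\sigma_b$. So for all $t\in[0,t_1]$ we have $x_b+r<0$, and on $(x_b,x_b+r]$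
$$\arctan u_{+,x}\ge\tfrac\pi2-\tfrac\eta2,\qquad\arctan u_{-,x}\le-\tfrac\pi2+\tfrac\eta2,\qquad\Theta\ge\pi-\eta,\qquad D_x>0 .$$
In particular $D>0$ on $(x_b,x_b+r]$. Hence $W(t)>0$, and $m:=\min_{[0,t_1]}D(x_b(t)+r,t)>0$.

*Smooth replacement.* For $0<\lambda<m$ let $\psi$ be smooth with $\psi=0$ on $(-\infty,\frac\lambda2]$, $\psi'\in[0,1]$ nondecreasing, and $\psi'=1$ on $[\lambda,\infty)$. Then $|\psi(D)-D^+|\le\lambda$. By joint continuity of $D$ on the compact set $\{x_b(t)\le x\le0,\ 0\le t\le t_1\}$, $\psi(D)$ vanishes for $x$ near $x_b(t)$, uniformly in $t$. So $W_\lambda=\int_{x_b}^0\psi(D)\,dx$ may be differentiated under the integral sign and is $C^1$. Using $\psi'\ge0$, (5.7), and an integration by parts without boundary term at $x_b$,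
$$W_\lambda'=\int_{x_b}^0\psi'(D)D_t\,dx\le\int_{x_b}^0\psi'(D)\Theta_x\,dx=\psi'(D)\Theta\big|_{x=0}-\int_{x_b}^0\psi''(D)D_x\Theta\,dx .$$
The last integrand is $\ge0$, so we may keep only the part over $[x_b,x_b+r]$. There $\Theta\ge\pi-\eta$ and $D_x>0$, so the last integral is at least
$$(\pi-\eta)\int_{x_b}^{x_b+r}\psi''(D)D_x\,dx=(\pi-\eta)\,\psi'(D(x_b+r,t))=\pi-\eta,$$
because $D(x_b+r,t)\ge m>\lambda$. Hence
$$W_\lambda'\le\psi'(D(0,t))\,\Theta(0,t)-(\pi-\eta).\tag{5.8}$$

* For all $t$: since $\psi'\in[0,1]$ and $\Theta<\pi$, $W_\lambda'\le\eta$. Letting $\lambda\to0$, then $\eta\to0$, we see that $W$ is nonincreasing, so $W(t_0)\le W(0)$.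
* For $t\ge t_0$: by Step 2, $D(0,t)\le2\varphi(0,t)=4\delta-h_0t\le-\frac{h_0t}2<0$, as $4\delta=h_0t_0/2\le h_0t/2$. So the boundary term in (5.8) vanishes, and in the limit $W(t)\le W(t_0)-\pi(t-t_0)$.

*Contradiction.* At $t=0$, $D>0$ just to the right of $x_b$, and the two graphs do not meet on $(x_b,0]$ because $\Gamma_0$ is embedded. So $D\ge0$, and $W(0)<t_1$ by (K5). With $t_0<t_1/2$,
$$0<W(t_1)\le W(0)-\pi(t_1-t_0)<t_1-\tfrac\pi2t_1<0 ,$$
which is impossible. Hence $T\le t_1$, and the Proposition is proved. $\blacksquare$

## 6. A keyhole made of circular arcs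

It remains to show that suitable keyhole curves exist. Let $\varepsilon\in(0,1)$. We choose the parameters in the order announced. Fix $R\ge16$ with
$$\frac{(2\pi R+40)^2}{4\pi(\pi R^2-132)}<1+\varepsilon;$$
this is possible because the left side tends to $1$ as $R\to\infty$. Put
$$\beta=\frac\varepsilon4<\frac14,\qquad h_0=\frac1{2R}\le\frac1{32},\qquad t_1=\min\Big\{\frac{h_0}{40},\varepsilon\Big\},\qquad C_\beta=2+\frac2{1-\cos\beta}.$$
Choose $\rho\in(0,\frac1{10})$ with $C_\beta\rho<\frac12$ and $2C_\beta\rho^2<t_1/4$. Then choose $\tau\in(0,\beta)$ and put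
$$\delta=4\tan\tfrac\tau2,\quad M=\frac2{\sin\tau},\quad\rho'=\frac{\rho\cos\beta-\delta}{\cos\tau-\cos\beta},\quad\cos\theta_1=-\frac{\delta+4\cos\tau}{R-4},\ \theta_1\in(\tfrac\pi2,\pi),$$
with $\tau$ so small that $\delta<\frac1{10}$, $\delta<\rho\cos\beta$, $\cos\tau\ge\frac{1+\cos\beta}2$, (4.1) holds, and $4\delta<t_1/4$. Then $0<\rho'\le\frac{2\rho}{1-\cos\beta}$. Since $\tau<\frac14$, we have $4\cos\tau>3$, $4\sin\tau<1$ and $8\tau/\sin\tau\le10$. Also $|\cos\theta_1|\le\frac{4.1}{12}$, so $\sin\theta_1\ge0.93$ and $\theta_1\le2$.

**The curve $\Gamma^0$.** Let the upper arc be the $C^1$ concatenation of the following circular arcs, where $\theta$ is the tangent angle: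

1. clockwise, radius $\rho$, $\theta:\frac\pi2\to-\beta$, starting at $b=(x_b,0)$ with $x_b=-2-\rho(1+\sin\beta)-\rho'(\sin\beta-\sin\tau)$ (half of the hole);
2. counterclockwise, radius $\rho'$, $\theta:-\beta\to-\tau$ (the neck);
3. counterclockwise, radius $M$, $\theta:-\tau\to\tau$ (the upper wall of the slit);
4. counterclockwise, radius $4$, $\theta:\tau\to\theta_1$ (the lip);
5. counterclockwise, radius $R$, $\theta:\theta_1\to\frac{3\pi}2$ (the outer boundary).

A counterclockwise arc of radius $r$ from $\theta'$ to $\theta''$ has displacement $\int_{\theta'}^{\theta''}(\cos\theta,\sin\theta)\,r\,d\theta=r(\sin\theta''-\sin\theta',\cos\theta'-\cos\theta'')$. Arc 1 has displacement $\rho(1+\sin\beta,\cos\beta)$ and ends at $(x_b+\rho+\rho\sin\beta,\rho\cos\beta)$. Arc 2 ends at $(-2,\rho\cos\beta-\rho'(\cos\tau-\cos\beta))=(-2,\delta)$. Arc 3 has displacement $(2M\sin\tau,0)=(4,0)$, so it ends at $(2,\delta)$; its lowest point is $(0,\delta-M(1-\cos\tau))=(0,\frac\delta2)$, because $M(1-\cos\tau)=2\tan\frac\tau2$. Arc 5 ends at height $\delta+4(\cos\tau-\cos\theta_1)+R\cos\theta_1=0$, by the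 choice of $\theta_1$. Since the end tangents are vertical, the upper arc together with its mirror image in the $x$-axis is a closed $C^{1,1}$ curve $\Gamma^0$. Its upper half turns by $\frac{3\pi}2-\frac\pi2=\pi$, so its total turning is $2\pi$.

We now check everything that is needed. At each point note that the inequality is strict.

**Position of $b$.** Since $\rho(1+\sin\beta)+\rho'\sin\beta\le2\rho+\rho'\le C_\beta\rho<\frac12$, we have $x_b\in(-2.5,-2)$.

**Lower branch.** From $b$ to the point $c$ with $\theta=\frac\pi2$ on arc 4, the upper arc is the graph of a function $u$ over $[x_b,x_c]$, with $x_c=6-4\sin\tau>3$. We have $u\le\rho$ on $[x_b,-2]$, $\frac\delta2\le u\le\delta$ on $[-2,2]$, and $\delta\le u<\delta+4\cos\tau$ on $[2,x_c)$. Also $u>0$ on $(x_b,x_c]$.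

**Upper branch.** The rest is the graph of a function $w$ over $[x_a,x_c]$. The junction of arcs 4 and 5 is $J=(x_J,y_J)$ with $x_J=2+4(\sin\theta_1-\sin\tau)>2$ and
$$y_J=-R\cos\theta_1=\frac{R(\delta+4\cos\tau)}{R-4}>\delta+4\cos\tau>3 .$$
The center of arc 5 lies at distance $R$ to the right of its endpoint $a$, so it is $(x_{cen},0)$, with $x_{cen}=x_J-R\sin\theta_1=2-4\sin\tau-(R-4)\sin\theta_1\le-9$ and $x_a=x_{cen}-R\le-25$. On $[x_{cen},x_J]\supset[-3,2]$ the circle descends to $J$, so $w\ge y_J>3$. On $[x_J,x_c)$, $w>\delta+4\cos\tau$. On $(x_a,x_{cen}]$, $w>0$.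

**Embeddedness.** From the last two paragraphs, $u<w$ on $[x_b,x_c)$ and $w>0$ on $(x_a,x_c]$. So the upper arc is simple and meets $\{y=0\}$ only at its endpoints. Thus $\Gamma^0$ is embedded. It is counterclockwise, since its turning is $+2\pi$.

**The point in the hole.** Let $q_h=(x_b+\rho,0)$. This is the center of arc 1, hence at distance $\rho$ from it. The remaining part of the graph of $u$ is convex, so it lies above its tangent line at the end of arc 1. That line is tangent to the circle of radius $\rho$ about $q_h$, which lies below it, so the distance of this part from $q_h$ is $\ge\rho$. The outer branch is at distance $>1$ from $q_h$: its points with $x\in[x_{cen},x_J]$ have $y>3$, and the others have $x<-9$ or $x>2$. By symmetry $\operatorname{dist}(q_h,\Gamma^0)\ge\rho>\rho/2$. Also $x_b<x_h=x_b+\rho<-2$ and $-u(x_h)<0<u(x_h)$.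

**Area of the slit and the hole.** $\int_{x_b}^02u\,dx\le2(C_\beta\rho\cdot\rho+2\delta)=2C_\beta\rho^2+4\delta<\frac{t_1}2$.

**Length.** Counting mirror images, arcs 1 and 2 contribute at most $2[\rho(\frac\pi2+\beta)+\rho'\beta]\le2[0.2+C_\beta\rho\beta]\le1$. Arc 3 contributes $4M\tau=8\tau/\sin\tau\le10$, arc 4 at most $8\theta_1\le16$, and arc 5 at most $2\pi R$. So $L<2\pi R+40<4\pi R=2\pi/h_0$.

**Enclosed area.** Using $1-\sin\theta_1\le1-\sin^2\theta_1=\cos^2\theta_1$,
$$x_{cen}+R=2-4\sin\tau+R-(R-4)\sin\theta_1\le6+(R-4)(1-\sin\theta_1)\le6+(R-4)\cos^2\theta_1\le6+\frac{4.1^2}{12}\le8 .$$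
Also $y_J\le\frac{16}{12}\cdot4.1<6$ and $u\le5$. Consider the disc of radius $R$ about $(x_{cen},0)$. For $x\le x_J$ the graph of $w$ is its upper boundary. So, up to null sets, a point of the closed upper half disc that is not enclosed by $\Gamma^0$ either satisfies $x_b\le x\le x_J$ and $y\le u$, or it satisfies $x>x_J$, and then $y\le y_J$. With the mirror image, the non-enclosed part of the disc lies in $[-3,8]\times[-6,6]$ up to null sets. This rectangle has area $132$. Hence $A\ge\pi R^2-132>\pi$, and
$$\frac{L^2}{4\pi A}\le\frac{(2\pi R+40)^2}{4\pi(\pi R^2-132)}<1+\varepsilon .$$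

**Critical points of $x$.** They occur where $\theta=\frac\pi2$ or $\frac{3\pi}2$ modulo $2\pi$. These are exactly $b,c_+,a,c_-$, each in the interior of a circular arc of $\Gamma^0$ (arcs 1 and 5 are joined with their mirror images).

So $\Gamma^0$, which is only $C^{1,1}$, satisfies (K1) to (K5), and all the inequalities in them are strict.

## 7. Smoothing $\Gamma^0$ so that it still closes up

We smooth the curvature function and integrate back. The reconstructed curve need not close, so we keep one parameter free: the radius of arc 5 is now a number $R'$ near $R$, with $\theta_1$ fixed. Let $k$ be the curvature of the upper arc as a function of arc length on $[0,\ell]$, $\ell=\ell(R')$, extended evenly and $2\ell$-periodically. Let $k_\eta$ be its mollification with an even kernel supported in $(-\eta,\eta)$. Then $k_\eta$ is smooth, even about $0$ and about $\ell$, and $\int_0^\ell k_\eta=\int_0^\ell k=\pi$. Put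
$$\theta_\eta(s)=\frac\pi2+\int_0^sk_\eta,\qquad X_\eta(s)=(x_b,0)+\int_0^s(\cos\theta_\eta,\sin\theta_\eta).$$

**Closing.** The function $\theta_\eta-\frac\pi2$ is odd about $0$, and $\theta_\eta-\frac{3\pi}2$ is odd about $\ell$. So $\cos\theta_\eta$ changes sign and $\sin\theta_\eta$ is unchanged under reflection of $s$ at $0$ or at $\ell$. Hence $X_\eta(-s)=\mathcal R_0X_\eta(s)$ and $X_\eta(\ell+s)=\mathcal R_1X_\eta(\ell-s)$, where $\mathcal R_0,\mathcal R_1$ are the reflections in the lines $y=0$ and $y=y_\eta(\ell)$. If $y_\eta(\ell)=0$, then $\mathcal R_1=\mathcal R_0$ and $X_\eta(\ell+s)=\mathcal R_0X_\eta(\ell-s)=X_\eta(s-\ell)$, so $X_\eta$ is $2\ell$-periodic and defines a smooth closed curve.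

For $\eta=0$, $y(\ell)=\delta+4(\cos\tau-\cos\theta_1)+R'\cos\theta_1=(R'-R)\cos\theta_1$, which changes sign at $R'=R$. By the oddness about $0$, $\theta_\eta-\frac\pi2$ is the mollification of the Lipschitz function $\theta_0-\frac\pi2$, so $|\theta_\eta-\theta_0|\le\eta\max|k|$. Thus $y_\eta(\ell)$ is continuous in $R'$ and converges as $\eta\to0$, uniformly for $R'$ near $R$. The intermediate value theorem gives $R'(\eta)\to R$ with $y_\eta(\ell)=0$.

**Properties.** With this choice the curves converge to $\Gamma^0$ in $C^1$ as $\eta\to0$, so they are embedded for small $\eta$. Near the four critical points of $\Gamma^0$ the curvature of the smoothed curve is a nonzero constant, so $\theta_\eta$ is strictly monotone there. Each such neighborhood therefore contains exactly one critical point of $x$, and it is nondegenerate. Elsewhere $|\cos\theta_\eta|$ is bounded below. So (K2) holds. All other conditions in (K1) to (K5), as well as $L^2<(1+\varepsilon)4\pi A$, are strict inequalities that are stable under this convergence.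

**Bending back.** The function $k$ is negative only on arc 1 and its mirror image, where it integrates to $-2(\frac\pi2+\beta)$. The negative part satisfies $(k_\eta)^-\le(k^-)_\eta$, the mollification of $k^-$. So for every subarc $I$
$$\int_Ik_\eta\,ds\ge-\int_0^{2\ell}k^-\,ds=-2\Big(\frac\pi2+\beta\Big)=-\pi-\frac\varepsilon2>-\pi-\varepsilon .$$

## 8. The open set $\mathcal U_\varepsilon$ and the blow-up rate

**Proof of (a), (b), (c).** With the parameters of Section 6, let $\mathcal U_\varepsilon$ be the set of smooth embedded closed curves in $\mathcal K(h_0,t_1,\rho,\delta)$ with $L^2<(1+\varepsilon)4\pi A$ and $\inf_I\int_I\kappa\,ds>-\pi-\varepsilon$. The class $\mathcal K$ is $C^2$-open by Section 4. The quantities $L$, $A$ and $\inf_I\int_I\kappa\,ds$ are $C^2$-continuous; for the last one, the values of $\int_I\kappa\,ds$ on two curves differ by at most the integral over $S^1$ of the difference of the densities $\kappa v$. So $\mathcal U_\varepsilon$ is $C^2$-open. By Sections 6 and 7 it is nonempty. Each $\Gamma_0\in\mathcal U_\varepsilon$ satisfies (a) and (b). By the Proposition, $T\le t_1\le\varepsilon<\varepsilon A$,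 as $A>\pi$. By Fact 3, $\limsup_{t\to T}\max|\kappa|=\infty$. This proves (c), and with it the conjecture.

**Proof of (d).** The purpose is to upgrade the limsup to a limit with a rate, using only the equation for $\kappa$. We have $\kappa_t=\kappa_{ss}+\kappa^2(\kappa-h)$ and $0<h\le1$. The function $M=\max|\kappa|$ is positive, because $\int\kappa\,ds=2\pi$, and locally Lipschitz. At a point with $\kappa=M$, $\kappa_t\le M^2(M-h)$. At a point with $\kappa=-M$, $-\kappa_t\le M^2(M+h)$. So
$$M'\le M^2(M+1)\qquad\text{a.e.}$$
Suppose $M(t_n)\le C$ for some sequence $t_n\to T$. Comparison with the solution of $y'=y^2(y+1)$, $y(0)=C$, bounds $M$ on $[t_n,t_n+c(C)]\cap[0,T)$ with $c(C)>0$ independent of $n$, hence up to $T$. This contradicts (c). So $M(t)\to\infty$ as $t\to T$. Then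
$$(M^{-2})'=-2M^{-3}M'\ge-2(1+M^{-1})\qquad\text{a.e.}$$
Since $M^{-2}\to0$ at $T$, integration from $t$ to $T$ gives
$$M(t)^{-2}\le2(T-t)\Big(1+\sup_{[t,T)}M^{-1}\Big).$$
The last factor tends to $1$ as $t\to T$. Hence $\liminf_{t\to T}M(t)\sqrt{2(T-t)}\ge1$, which completes the proof of the Theorem. $\blacksquare$
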